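\title{Two-factors with few cycles in line graphs}

\begin{abstract}
Fujisawa, Xiong, Yoshimoto and Zhang conjectured that the line graph of a graph with $n$ vertices and minimum degree $\delta\ge 3$ has a $2$-factor with at most $\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ cycles. We prove the conjecture. For connected graphs we prove the sharper bound $\max\bigl\{1,\frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}\bigr\}$ and determine all graphs that need exactly $\frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}$ cycles. There are infinitely many for each $\delta$, so the coefficient of $n$ cannot be lowered. The proof splits the graph along its bridges, contracts collapsible subgraphs in each piece, and balances two constructions of even subgraphs against each other.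
\end{abstract}

\section{Introduction}

Graphs are finite and, unless they are called multigraphs, simple. The \emph{line graph} $L(G)$ of a graph $G$ has vertex set $E(G)$, and two edges of $G$ are adjacent in $L(G)$ if they share an end. A \emph{$2$-factor} of a graph is a family of vertex-disjoint cycles that covers all of its vertices. If $L(G)$ has a $2$-factor, let $f(G)$ be the least number of cycles in one. Thus $f(G)=1$ says that $L(G)$ is Hamiltonian, and $f(G)$ measures how far $L(G)$ is from being so. Fujisawa, Xiong, Yoshimoto and Zhang (2007) conjectured the following; see \cite{problem}.

\begin{quote}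
\emph{If $G$ has $n$ vertices and minimum degree $\delta\ge3$, then $L(G)$ has a $2$-factor with at most $\dfrac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ cycles.}
\end{quote}

To see where this constant comes from, consider which graphs force many cycles. Two kinds of cycle of $L(G)$ are visible in $G$. Three or more edges at one vertex are pairwise adjacent, so they form a cycle of $L(G)$ in any order. The edges of a closed trail of $G$ form a cycle of $L(G)$ in the order of the trail, and any further edge with an end on the trail can be inserted into it. An obstruction to using a single cycle is a bridge $g$ of $G$: no cycle of $L(G)$ contains edges from both components of $G-g$. Each such component has at least $\delta+1$ vertices, because the end of $g$ in it has a neighbor $u$ in it, and all neighbors of $u$ lie in it. If we join one vertex to $q\ge\delta$ disjoint copies of $K_{\delta+1}$, by one edge each, we get a graph with $1+q(\delta+1)$ vertices that needs at least $q$ cycles. One might guess from this that $n/(\delta+1)$ is the right bound.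

Replacing the single vertex by a tree does better. For a tree $F$ with maximum degree at most $\delta$, let $G_\delta(F)$ be obtained from $F$ by joining each vertex $v$ of $F$, by one edge each, to $\delta-d_F(v)$ new disjoint copies of $K_{\delta+1}$; we call these copies the \emph{cliques} of $G_\delta(F)$. Figure~\ref{fig:example} shows $G_3(K_2)$. If $F$ has $p$ vertices, the number $q$ of cliques and the number $n$ of vertices are
\[
q=\delta p-2(p-1)=(\delta-2)p+2,\qquad n=p+(\delta+1)q=(\delta^2-\delta-1)p+2(\delta+1).
\]
Each clique forces a cycle. The edges of $F$ can only be covered by cycles made of edges at a vertex of $F$, so if $F$ has a perfect matching they force $p/2$ more cycles (Proposition~\ref{prop:trees}). A vertex of $F$ then costs half a cycle, far more than $1/(\delta+1)$, but each vertex added to $F$ brings $\delta-2$ cliques with it. The number of cycles is $q+p/2=\frac12(2\delta-3)p+2$, and its ratio to $n$ tends to the constant of the conjecture as $p$ grows.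

Throughout, $\delta\ge3$ is an integer and
\[
D=\delta^2-\delta-1,\qquad \beta=\frac{2\delta-3}{2D},\qquad \kappa=\frac{\delta-1}{2D}.
\]
The numbers $\beta$ and $\kappa$ are the solution of the two linear equations
\begin{align}
\beta+\kappa(\delta-2)&=\tfrac12, \label{eq:vertex}\\
\beta(\delta+1)-\kappa&=1, \label{eq:clique}
\end{align}
whose determinant is $-D$; indeed $2\delta-3+(\delta-1)(\delta-2)=D$ and $(2\delta-3)(\delta+1)-(\delta-1)=2D$. The equations say that the quantity $\beta m+\kappa(b-2)$ equals $\frac12$ for a vertex of $F$ ($m=1$ vertex, $b=\delta$ bridges) and equals $1$ for a clique ($m=\delta+1$ vertices, $b=1$ bridge). The whole proof is organized around this quantity. For $G_\delta(F)$, equation \eqref{eq:clique} gives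
\begin{equation}\label{eq:count}
\beta n-2\kappa=\beta Dp+2\bigl(\beta(\delta+1)-\kappa\bigr)=\tfrac12(2\delta-3)p+2=q+\tfrac p2 .
\end{equation}
We have $\frac1{\delta+1}<\beta<\frac1\delta$, by \eqref{eq:clique} and because $\delta(2\delta-3)<2D$ for $\delta>2$. Also $\beta>\kappa$. Since $\frac1{2\kappa}=\delta-\frac1{\delta-1}$ increases with $\delta$,
\begin{equation}\label{eq:kappa}
\kappa=\tfrac15\ \ (\delta=3),\qquad \kappa=\tfrac3{22}\ \ (\delta=4),\qquad \kappa\le\tfrac2{19}<\tfrac18\ \ (\delta\ge5).
\end{equation}

\begin{theorem}\label{thm:bound}
Let $G$ be a connected graph with $n$ vertices and minimum degree at least $\delta\ge3$. Then $L(G)$ has a $2$-factor, and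
\[
f(G)\le\max\{1,\ \beta n-2\kappa\}=\max\Bigl\{1,\ \frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}\Bigr\}.
\]
\end{theorem}

The maximum is needed for one graph only. If $n=\delta+1$ then $G=K_{\delta+1}$ and $\beta n-2\kappa=1-\kappa$ by \eqref{eq:clique}, while
\begin{equation}\label{eq:large}
\beta n-2\kappa\ge 1+\beta-\kappa>1\qquad\text{for } n\ge\delta+2 .
\end{equation}

\begin{corollary}\label{cor:conj}
If $G$ is a graph with $n$ vertices and minimum degree $\delta\ge3$, then $L(G)$ has a $2$-factor with at most $\beta n=\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ cycles.
\end{corollary}

\begin{theorem}\label{thm:extremal}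
Let $G$ be a connected graph with $n$ vertices and minimum degree at least $\delta\ge3$. Then $f(G)=\beta n-2\kappa$ if and only if
\begin{enumerate}
\item[(i)] $G$ consists of two disjoint copies of $K_{\delta+1}$ joined by one edge, or
\item[(ii)] $G=G_\delta(F)$ for a tree $F$ with at least two vertices and maximum degree at most $\delta$, where $F$ has a perfect matching if $\delta\ge4$, and the two color classes of $F$ have equal size if $\delta=3$.
\end{enumerate}
\end{theorem}

The tree $F$ can be a path with any even number of vertices. So the bound of Theorem~\ref{thm:bound} is attained for infinitely many $n$, and $\beta$ cannot be replaced by a smaller constant in Corollary~\ref{cor:conj}.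

Section~\ref{sec:cycles} builds $2$-factors of $L(G)$ from even subgraphs of $G$ and computes $f(G_\delta(F))$. Section~\ref{sec:bridges} cuts $G$ along its bridges and derives both theorems from one statement about $2$-edge-connected graphs, Proposition~\ref{prop:main}. Sections~\ref{sec:collapsible} to~\ref{sec:compare} prove that statement.

\medskip\noindent\emph{Conventions.} We write $|H|$ and $e(H)$ for the numbers of vertices and edges of $H$, and $d_H(v)$ for degrees; a loop counts twice. A graph is \emph{$2$-edge-connected} if it is connected, has at least two vertices and has no bridge. For an edge set $X$, $\operatorname{odd}(X)$ is the set of vertices incident with an odd number of edges of $X$, and $X$ is an \emph{even subgraph} if $\operatorname{odd}(X)=\emptyset$. The set $V(X)$ consists of the vertices incident with an edge of $X$; these vertices are \emph{covered} by $X$, the others are \emph{missed}. The \emph{components} of $X$ are those of the graph $(V(X),X)$, so each contains an edge.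

\section{Cycles from stars and closed trails}\label{sec:cycles}

All $2$-factors in this paper come from the following lemma.

\begin{lemma}\label{lem:stars}
Let $X$ be an even subgraph of a graph $G$ with $r$ components, and let $Z\subseteq V(G)\setminus V(X)$. For each $z\in Z$ let $S_z$ be a set of at least three edges at $z$, and let these sets be pairwise disjoint. If every edge outside $\bigcup_{z}S_z$ has an end in $V(X)$, then $L(G)$ has a $2$-factor with $r+|Z|$ cycles.
\end{lemma}

\begin{proof}
The edges of $S_z$ are pairwise adjacent, so any cyclic order of them is a cycle of $L(G)$. No $S_z$ meets $X$, since $z\notin V(X)$. Each component $C$ of $X$ is connected with all degrees even, so by Euler's theorem it has a closed trail that uses every edge of $C$ once. The trail has at least three edges because $G$ is simple, and its cyclic edge sequence is a cycle of $L(G)$. For each edge $g$ that lies neither in $X$ nor in any $S_z$, choose an end $x\in V(X)$, and insert $g$ into the edge sequence of the component containing $x$ between two consecutive edges that meet at $x$. All edges inserted at one visit to $x$ are incident with $x$, so consecutive edges remain adjacent. The resulting $r+|Z|$ cycles partition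 $E(G)$.
\end{proof}

The edges that a closed trail cannot absorb are those between missed vertices. If the missed vertices induce a forest, half of them suffice as centers of stars.

\begin{corollary}\label{cor:forest}
Let $G$ have minimum degree at least $3$, let $X$ be an even subgraph of $G$ with $r$ components, and let $U=V(G)\setminus V(X)$. If $G[U]$ is a forest, then $L(G)$ has a $2$-factor with at most $r+|U|/2$ cycles.
\end{corollary}

\begin{proof}
In each tree of $G[U]$ choose a color class with at most half of its vertices (the empty class if the tree has one vertex), and let $Z$ be the union of the chosen classes. Then $|Z|\le|U|/2$, the set $Z$ is independent, and every edge of $G[U]$ has an end in $Z$. Let $S_z$ be the set of all edges at $z$. These sets have size at least $3$ by the degree hypothesis, and they are disjoint because $Z$ is independent. An edge outside $\bigcup_zS_z$ is not an edge of $G[U]$, so it has an end in $V(X)$. Apply Lemma~\ref{lem:stars}.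
\end{proof}

Lower bounds come from bridges. The \emph{sides} of a bridge $g$ of a connected graph $G$ are the edge sets of the two components of $G-g$.

\begin{lemma}\label{lem:bridge}
If $g$ is a bridge of $G$ and $C$ is a cycle of $L(G)$, then all members of $C$ other than $g$ lie on one side of $g$.
\end{lemma}

\begin{proof}
Removing $g$ from $C$, if it is there, leaves a connected subgraph of $L(G)$, and no edge on one side of $g$ is adjacent to an edge on the other side.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (-0.7,0) -- (0.7,0);
\foreach \x in {1,-1} {\foreach \y in {1,-1} {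
\begin{scope}[xscale=\x,yscale=\y]
\draw (0.7,0) -- (1.6,0.5);
\draw (1.6,0.5) rectangle (2.6,1.5);
\draw (1.6,0.5) -- (2.6,1.5) (2.6,0.5) -- (1.6,1.5);
\fill (0.7,0) circle (2pt) (1.6,0.5) circle (2pt) (2.6,0.5) circle (2pt) (1.6,1.5) circle (2pt) (2.6,1.5) circle (2pt);
\end{scope}}}
\node at (-0.6,0.3) {$x$};
\node at (0.6,0.3) {$y$};
\end{tikzpicture}
\caption{The graph $G_3(K_2)$: an edge $xy$ with two copies of $K_4$ attached at each end. It has $18$ vertices and minimum degree $3$, and every $2$-factor of its line graph has at least five cycles.}
\label{fig:example}
\end{figure}

\begin{example}\label{ex:small}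
Let $G=G_3(K_2)$, with $18$ vertices and $29$ edges (Figure~\ref{fig:example}). Let $X$ consist of a $4$-cycle in each $K_4$ and let $Z=\{x\}$. The three edges at $x$ form a triangle of $L(G)$. A $4$-cycle in a clique next to $x$ absorbs the two other edges of the clique and becomes a $6$-cycle of $L(G)$; one next to $y$ also absorbs the bridge to $y$ and becomes a $7$-cycle. This is a $2$-factor with five cycles, of lengths $3,6,6,7,7$. Conversely, by Lemma~\ref{lem:bridge} a cycle of $L(G)$ through an edge of a clique $K$ uses only edges of $K$ and the bridge attached to $K$. So a $2$-factor has four different cycles through the four cliques, none of them contains $xy$, and $f(G)=5$. With $\beta=\frac3{10}$ and $\kappa=\frac15$, the quantity $\beta m+\kappa(b-2)$ is $1$ for each clique and $\frac12$ for each of $x$ and $y$, and the total is $\beta n-2\kappa=5$.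
\end{example}

The same argument computes $f(G_\delta(F))$ for every tree. A \emph{vertex cover} of $F$ is a set of vertices that meets every edge. Let $\tau(F)$ be the least size of a vertex cover and $\sigma(F)$ the size of a smaller color class of $F$; both are $0$ if $F$ has one vertex.

\begin{proposition}\label{prop:trees}
Let $F$ be a tree with maximum degree at most $\delta$, and let $G=G_\delta(F)$ have $q$ cliques. Then $f(G)=q+\tau(F)$ if $\delta\ge4$, and $f(G)=q+\sigma(F)$ if $\delta=3$.
\end{proposition}

\begin{proof}
Every vertex of $F$ has degree $\delta$ in $G$, and every edge of $G$ at a vertex of $F$ is a bridge.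

\emph{Upper bounds.} Let $X$ be the union of one Hamilton cycle in each clique, so that $X$ has $q$ components and misses exactly $V(F)$. For $\delta=3$ let $Z$ be a smaller color class of $F$ and let $S_z$ consist of the three edges at $z$. For $\delta\ge4$ let $Z$ be a smallest vertex cover of $F$. Since $Z$ need not be independent, we root $F$ and let $S_z$ consist of all edges of $G$ at $z$ except the edge from $z$ to its parent when the parent lies in $Z$. Then $|S_z|\ge\delta-1\ge3$, and an edge with both ends in $Z$ belongs only to the set of the end nearer the root. In both cases the sets $S_z$ are disjoint and cover $E(F)$, and every edge outside $E(F)$ has an end in a clique. Lemma~\ref{lem:stars} gives a $2$-factor with $q+|Z|$ cycles.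

\emph{Lower bounds.} Fix a $2$-factor of $L(G)$. Let $K$ be a clique and $g_K$ the bridge attached to it. By Lemma~\ref{lem:bridge}, a cycle that contains an edge of $K$ is contained in $E(K)\cup\{g_K\}$. Choosing one such cycle for each clique gives $q$ different cycles, none containing an edge of $F$.

Let $C$ be a cycle of the $2$-factor that contains an edge $xy$ of $F$. By Lemma~\ref{lem:bridge} we may assume that the other members of $C$ lie on the side of $xy$ that contains $x$. We claim that all members of $C$ are incident with $x$. Otherwise some $g\in C$ lies in a component of $G-x$; this component contains a neighbor $z$ of $x$, and $z\ne y$ because $g$ is on the side of $x$. Then $g$ and $xy$ lie on different sides of the bridge $xz$ and both differ from it, contrary to Lemma~\ref{lem:bridge}. Call $x$ the \emph{center} of $C$; it is the only common end of the members of $C$. The set $Z$ of centers of cycles that contain an edge of $F$ is a vertex cover of $F$, and the $2$-factor has at least $q+|Z|\ge q+\tau(F)$ cycles.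

If $\delta=3$, a cycle with center $x$ has at least three members, so it uses all edges at $x$. Two adjacent centers would put the edge between them on two different cycles, so $Z$ is independent. Thus every edge of $F$ has exactly one end in $Z$. If $F$ has an edge, then $Z$ is a color class of the connected graph $F$, and in any case $|Z|\ge\sigma(F)$.
\end{proof}

\begin{remark}
The case $\delta=3$ differs because a star cannot give up an edge. Let $F$ consist of two adjacent vertices $x,y$, each with two further neighbors that are leaves. Its color classes both have size $3$, while $\{x,y\}$ is a vertex cover. So $f(G_\delta(F))$ is $q+3$ for $\delta=3$ and $q+2$ for $\delta\ge4$, and by \eqref{eq:count} it equals $\beta n-2\kappa=q+3$ only for $\delta=3$.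
\end{remark}

\section{The bridge tree and its budgets}\label{sec:bridges}

Let $G$ be connected with minimum degree at least $\delta$. The \emph{pieces} of $G$ are the components of the graph obtained by deleting all bridges. An edge that is not a bridge lies on a cycle, and a cycle contains no bridge. Hence every cycle of $G$ lies in one piece; a piece is a single vertex or is $2$-edge-connected, with at least three vertices since $G$ is simple; and no bridge has both ends in one piece. Contracting the pieces gives the \emph{bridge tree}, whose edges are the bridges. The \emph{budget} of a piece with $m$ vertices that is incident with $b$ bridges is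
\[
\beta m+\kappa(b-2).
\]
In a tree with $N$ nodes the degrees sum to $2(N-1)$, so the numbers $b-2$ sum to $-2$, and
\begin{equation}\label{eq:total}
\text{the budgets of all pieces of $G$ sum to } \beta n-2\kappa .
\end{equation}
The plan is to choose an even subgraph in each piece and to show that no piece overspends. Following Corollary~\ref{cor:forest}, for an even subgraph $X$ of a graph $Q$ we put
\[
\operatorname{cost}(X)=(\text{number of components of }X)+\tfrac12\,|V(Q)\setminus V(X)|,
\]
and we call $X$ \emph{admissible} if the vertices it misses induce a forest in $Q$. We call $Q$ \emph{supereulerian} if it has a connected even subgraph that misses no vertex; such a subgraph is admissible and has cost $1$.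

A piece $Q$ can have vertices of degree as low as $2$ in $Q$, so it inherits no useful minimum degree. What it inherits is that a vertex $v$ with $d_Q(v)<\delta$ carries at least $\delta-d_Q(v)$ bridges, each of which adds $\kappa$ to the budget. With $t^+=\max\{t,0\}$, we therefore define the \emph{weight} of a vertex $v$ of a graph $Q$ as
\begin{equation}\label{eq:weight}
w(v)=\beta+\kappa\,(\delta-d_Q(v))^+=\tfrac12-\kappa\bigl(\min\{d_Q(v),\delta\}-2\bigr),
\end{equation}
where the second form follows from \eqref{eq:vertex}, and we put $w(Q)=\sum_{v\in V(Q)}w(v)$. A vertex of degree $2$ weighs $\frac12$, each further edge up to the $\delta$-th lowers the weight by $\kappa$, and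
\begin{equation}\label{eq:wlower}
w(v)\ge\beta,\qquad w(v)\ge\tfrac12-\kappa\,(d_Q(v)-2).
\end{equation}
If $Q$ has $m$ vertices, then
\begin{equation}\label{eq:budgetweight}
b\ge\sum_{v\in V(Q)}(\delta-d_Q(v))^+\quad\text{implies}\quad \beta m+\kappa(b-2)\ge w(Q)-2\kappa .
\end{equation}

\begin{proposition}\label{prop:main}
Let $Q$ be a $2$-edge-connected graph that is not supereulerian. Then $Q$ has an admissible even subgraph $X$ with $\operatorname{cost}(X)<w(Q)-2\kappa$.
\end{proposition}

\begin{example}\label{ex:k23}
The graph $K_{2,3}$ is not supereulerian: an even subgraph that covers the three vertices of degree $2$ contains all six edges and then has two vertices of degree $3$. A $4$-cycle misses one vertex and has cost $\frac32$. On the other side, $w(K_{2,3})-2\kappa=\frac32+2(\frac12-\kappa)-2\kappa=\frac52-4\kappa\ge\frac{17}{10}$ by \eqref{eq:kappa}.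
\end{example}

A supereulerian piece costs $1$, and the next lemma shows that it can afford this as soon as it carries a bridge. The graph $K_{\delta+1}$ with $b=0$ shows that the hypothesis $b\ge1$ is needed.

\begin{lemma}\label{lem:one}
Let $Q$ be a graph with $m\ge3$ vertices, and let $b$ be an integer with $b\ge1$ and $b\ge\sum_{v}(\delta-d_Q(v))^+$. Then $\beta m+\kappa(b-2)\ge1$, with equality only if $m=\delta+1$ and $b=1$.
\end{lemma}

\begin{proof}
Let $m\le\delta$. Since $Q$ is simple, $d_Q(v)\le m-1$, and \eqref{eq:budgetweight} and \eqref{eq:wlower} give
\[
\beta m+\kappa(b-2)\ge \tfrac m2-\kappa m(m-3)-2\kappa=1+(m-2)\bigl(\tfrac12-\kappa(m-1)\bigr).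
\]
This exceeds $1$, because $2\kappa(m-1)\le(\delta-1)^2/D$ and $(\delta-1)^2=D-(\delta-2)<D$. If $m=\delta+1$, then $\beta m+\kappa(b-2)=1+\kappa(b-1)$ by \eqref{eq:clique}, which is at least $1$, with equality only for $b=1$. If $m\ge\delta+2$, then $\beta m+\kappa(b-2)\ge(1+\kappa+\beta)-\kappa>1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Suppose first that $G$ has no bridge. If $G$ is supereulerian, Corollary~\ref{cor:forest} gives $f(G)=1$. Otherwise all weights in $G$ equal $\beta$, and Proposition~\ref{prop:main} and Corollary~\ref{cor:forest} give $f(G)<\beta n-2\kappa$.

Now suppose that $G$ has a bridge. Let $S$ be the set of one-vertex pieces and let $Q_1,\dots,Q_q$ be the other pieces, where $Q_i$ has $m_i\ge3$ vertices and is incident with $b_i$ bridges. Then $b_i\ge1$, as the bridge tree has an edge. A vertex $v$ of $Q_i$ is incident with $d_G(v)-d_{Q_i}(v)\ge\delta-d_{Q_i}(v)$ bridges, and no bridge has two ends in $Q_i$, so $b_i\ge\sum_{v}(\delta-d_{Q_i}(v))^+$. If $Q_i$ is supereulerian, let $X_i$ be a connected even subgraph that covers it; otherwise let $X_i$ be given by Proposition~\ref{prop:main}. By Lemma~\ref{lem:one} in the first case and by \eqref{eq:budgetweight} in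 the second,
\begin{equation}\label{eq:piece}
\operatorname{cost}(X_i)\le\beta m_i+\kappa(b_i-2),
\end{equation}
and the inequality is strict in the second case. All edges at a vertex $v\in S$ are bridges, so by \eqref{eq:vertex} its budget satisfies
\begin{equation}\label{eq:single}
\tfrac12=\beta+\kappa(\delta-2)\le\beta+\kappa(d_G(v)-2).
\end{equation}
Let $X=\bigcup_iX_i$. It misses the set $U$ consisting of $S$ and the vertices of each $Q_i$ missed by $X_i$. A cycle of $G[U]$ would lie in some $Q_i$ and consist of vertices missed by $X_i$, which is impossible since $X_i$ is admissible. So Corollary~\ref{cor:forest}, \eqref{eq:piece}, \eqref{eq:single} and \eqref{eq:total} give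
\begin{equation}\label{eq:chain}
f(G)\le\sum_{i}\operatorname{cost}(X_i)+\tfrac12|S|\le\beta n-2\kappa ,
\end{equation}
which completes the proof.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
A component $G_j$ of $G$ has minimum degree at least $\delta$ and $n_j\ge\delta+1$ vertices, so $\beta n_j\ge1+\kappa>1$ by \eqref{eq:clique}. By Theorem~\ref{thm:bound}, $f(G_j)\le\beta n_j$. The graph $L(G)$ is the disjoint union of the graphs $L(G_j)$, so the bounds add up to $\beta n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
For the graph in (i), $n=2(\delta+1)$ and $\beta n-2\kappa=2$ by \eqref{eq:clique}. A Hamilton cycle in each copy of $K_{\delta+1}$ and Corollary~\ref{cor:forest} give $f(G)\le2$, and Lemma~\ref{lem:bridge} gives $f(G)\ge2$.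

Next let $G=G_\delta(F)$ for an arbitrary tree $F$ with $p\ge1$ vertices and maximum degree at most $\delta$. By \eqref{eq:count} and Proposition~\ref{prop:trees}, $f(G)=\beta n-2\kappa$ holds if and only if $\tau(F)=p/2$ when $\delta\ge4$, and if and only if $\sigma(F)=p/2$ when $\delta=3$. By K\"onig's theorem, the least size of a vertex cover of a bipartite graph equals the largest size of a matching, so $\tau(F)=p/2$ means that $F$ has a perfect matching. The condition $\sigma(F)=p/2$ means that the color classes have equal size. Both conditions fail for $p=1$. So $G_\delta(F)$ satisfies the equality exactly when it is listed in (ii).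

It remains to show that a graph $G$ with $f(G)=\beta n-2\kappa$ is the graph in (i) or some $G_\delta(F)$. We use the proof of Theorem~\ref{thm:bound}. If $G$ had no bridge, then $f(G)<\beta n-2\kappa$ or $f(G)=1$; but $\beta n-2\kappa\neq1$, since it equals $1-\kappa$ for $n=\delta+1$ and exceeds $1$ otherwise by \eqref{eq:large}. So $G$ has a bridge, equality holds in \eqref{eq:chain}, and hence in every instance of \eqref{eq:piece} and \eqref{eq:single}. Equality in \eqref{eq:single} means that every vertex of $S$ has degree $\delta$. Equality in \eqref{eq:piece} means that $Q_i$ is supereulerian with budget $1$, so $m_i=\delta+1$ and $b_i=1$ by Lemma~\ref{lem:one}. Every vertex of $Q_i$ other than the end of its bridge then has degree at least $\delta=m_i-1$ in $Q_i$ and is adjacent to all other vertices of $Q_i$, so $Q_i=K_{\delta+1}$. Thus the leaves of the bridge tree are exactly the $Q_i$. If $S=\emptyset$, all nodes of the tree are leaves, the tree is a single edge, and $G$ is the graph in (i). Otherwise deleting the leaves leaves the tree $F=G[S]$, each $v\in S$ is joined to $\delta-d_F(v)$ of the $Q_i$, and $G=G_\delta(F)$.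
\end{proof}

\section{Collapsible subgraphs and the reduction}\label{sec:collapsible}

We turn to Proposition~\ref{prop:main}. A dense region of $Q$ has low weight per vertex, so it must be covered by few components. We want to contract such regions, find an even subgraph $Y$ of the contracted graph, and extend it through each region by a connected subgraph that covers the region. The edges of $Y$ enter a region at vertices over which we have no control, so the region must be able to repair any pattern of parities. This is the notion introduced by Catlin \cite{catlin}: a connected multigraph $K$ is \emph{collapsible} if for every $R\subseteq V(K)$ of even size there is an edge set $\Gamma\subseteq E(K)$ with $\operatorname{odd}(\Gamma)=R$ such that $(V(K),\Gamma)$ is connected. We call such a $\Gamma$ an \emph{$R$-subgraph} of $K$.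

We use the following fact twice: if $T$ is a tree and $R\subseteq V(T)$ has even size, then there is $J\subseteq E(T)$ with $\operatorname{odd}(J)=R$. To find $J$, split $R$ into pairs and take the symmetric difference of the paths of $T$ that join the pairs. We call $J$ an \emph{$R$-join} in $T$.

The basic examples are these.
\begin{itemize}
\item $K_1$ is collapsible. $K_2$ is not, since it has no $\emptyset$-subgraph. So a collapsible simple graph has one vertex or at least three, and in the latter case it is supereulerian (take $R=\emptyset$).
\item Two parallel edges form a collapsible multigraph: take both edges for $R=\emptyset$ and one edge otherwise. A triangle is collapsible: take all edges for $R=\emptyset$, and the path with ends $a,b$ through the third vertex for $R=\{a,b\}$.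
\item A $4$-cycle is supereulerian but not collapsible: its connected spanning subgraphs are the cycle and four paths whose ends are adjacent, so two opposite vertices never form the set of odd vertices.
\item A multigraph with two edge-disjoint spanning trees $T_1,T_2$ is collapsible: add to $T_1$ an $(\operatorname{odd}(T_1)\,\triangle\,R)$-join in $T_2$.
\end{itemize}

\begin{lemma}\label{lem:glue}
Let $V(K)$ be partitioned into sets that induce collapsible subgraphs $K_1,\dots,K_r$, and let $K'$ be obtained from $K$ by contracting each $K_i$ to a vertex $i$ and deleting loops. If $K'$ has a collapsible subgraph $H_0$ with $V(H_0)=V(K')$, then $K$ is collapsible.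
\end{lemma}

\begin{proof}
Let $R\subseteq V(K)$ have even size. Then $R'=\{i:|R\cap V(K_i)|\text{ is odd}\}$ has even size. Let $\Gamma'$ be an $R'$-subgraph of $H_0$, viewed as a set of edges of $K$, and let $O_i=\operatorname{odd}(\Gamma')\cap V(K_i)$ in $K$. The size of $O_i$ has the parity of the number of edges of $\Gamma'$ leaving $K_i$, which is the parity of $|R\cap V(K_i)|$. So $R_i=(R\cap V(K_i))\,\triangle\,O_i$ has even size, and $K_i$ has an $R_i$-subgraph $\Gamma_i$. The union of $\Gamma'$ and all $\Gamma_i$ connects all vertices of $K$, and its set of odd vertices in $K_i$ is $O_i\,\triangle\,R_i=R\cap V(K_i)$.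
\end{proof}

From now on $Q$ is a $2$-edge-connected graph that is not supereulerian. Among all partitions of $V(Q)$ into sets inducing collapsible subgraphs (the partition into single vertices is one), fix one with as few parts as possible, say $P_1,\dots,P_h$. The \emph{reduction} $H$ is obtained from $Q$ by contracting each part $P_i$ to a vertex $i$ and deleting loops. Let $k_i=d_H(i)$, the number of edges of $Q$ leaving $P_i$. A part, and the corresponding vertex of $H$, is \emph{trivial} if $|P_i|=1$; otherwise $|P_i|\ge3$.

The reduction is sparse. To prove this we recall two theorems on loopless multigraphs $M$. By the Tutte--Nash-Williams theorem (1961), $M$ has two edge-disjoint spanning trees if and only if, for every partition of $V(M)$ into $r$ sets, at least $2(r-1)$ edges join different sets. By Nash-Williams' arboricity theorem (1964), $E(M)$ is the union of two forests if and only if every nonempty $W\subseteq V(M)$ spans at most $2(|W|-1)$ edges.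

\begin{lemma}\label{lem:reduction}
The reduction $H$ is simple, triangle-free and $2$-edge-connected, and $E(H)$ is the union of two forests. In particular $h\ge4$, all $k_i\ge2$, and every component of an even subgraph of $H$ has at least four vertices.
\end{lemma}

\begin{proof}
If $H$ had a collapsible subgraph $H_0$ with at least two vertices, then by Lemma~\ref{lem:glue} the union of the parts in $V(H_0)$ would induce a collapsible subgraph of $Q$, and merging these parts would give a partition with fewer parts. So there is no such $H_0$; in particular $H$ has no parallel edges and no triangle. Since $Q$ is not supereulerian, it is not collapsible, so $h\ge2$. Contraction preserves connectedness, and a bridge of $H$ would be a bridge of $Q$. Hence $H$ is $2$-edge-connected and all $k_i\ge2$. Both $H$ and any component of an even subgraph have minimum degree at least $2$, so they contain a cycle, which has length at least $4$.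

Suppose that $E(H)$ is not the union of two forests. By the arboricity theorem there is a set $W$ with $|W|\ge2$ that spans at least $2(|W|-1)$ edges; choose such a $W$ with $|W|$ minimal. Let $W_1,\dots,W_r$ be a partition of $W$ with $r\ge2$. Each $W_j$ spans at most $2(|W_j|-1)$ edges, by minimality if $|W_j|\ge2$ and trivially if $|W_j|=1$. So at least $2(|W|-1)-\sum_j2(|W_j|-1)=2(r-1)$ edges of $H[W]$ join different sets. By the Tutte--Nash-Williams theorem $H[W]$ has two edge-disjoint spanning trees, so it is collapsible, a contradiction.
\end{proof}

\begin{lemma}[Lifting]\label{lem:lift}
Let $Y$ be an even subgraph of $H$ that has $r$ components and misses $u_0$ trivial and $u_1$ nontrivial vertices of $H$. If the vertices missed by $Y$ induce a forest in $H$, then $Q$ has an admissible even subgraph $X$ with $\operatorname{cost}(X)=r+u_1+\frac12u_0$.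
\end{lemma}

\begin{proof}
View $Y$ as a set of edges of $Q$. For a nontrivial part $P_i$, the set $R_i=\operatorname{odd}(Y)\cap P_i$ has even size because an even number of edges of $Y$ leave $P_i$. Let $X$ be the union of $Y$ and an $R_i$-subgraph of $Q[P_i]$ for each nontrivial part. Then $X$ is even, and each nontrivial part is covered and lies in one component of $X$. So $X$ has one component for each component of $Y$ and one for each nontrivial part missed by $Y$, and it misses exactly the trivial parts missed by $Y$. These induce the same graph in $Q$ as in $H$, a subgraph of a forest.
\end{proof}

\section{Two even subgraphs of the reduction}\label{sec:two}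

We construct even subgraphs of $H$ in two ways. The first is efficient when the degrees $k_i$ are large, the second when many of them equal $2$ or $3$.

\subsection*{From two forests}

\begin{lemma}\label{lem:A}
The graph $Q$ has an admissible even subgraph of cost at most
\[
A=2h-e(H)-1=\sum_{i}\frac{4-k_i}{2}-1 .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:reduction} we can write $E(H)$ as a disjoint union of forests $T$ and $T'$; choose them with $|T|$ maximal. If $T$ were not a spanning tree, some edge of the connected graph $H$ would join two components of $(V(H),T)$; it would lie in $T'$ and could be moved to $T$. So $|T|=h-1$, and the forest $(V(H),T')$ has $h-|T'|=2h-1-e(H)=A$ components, isolated vertices included. The tree $T$ is used to repair parities: let $J$ be an $\operatorname{odd}(T')$-join in $T$ and let $Y=T'\cup J$. Then $Y$ is even, and adding $J$ can only merge components, so the number of components of $Y$ plus the number of vertices missed by $Y$ is at most $A$. An edge between two missed vertices is not in $T'$, so it is in $T$; hence the missed vertices induce a forest. Lemma~\ref{lem:lift} gives cost at most $r+u_1+u_0\le A$.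
\end{proof}

\subsection*{From a random perfect matching}

In a cubic graph, the complement of a perfect matching is an even subgraph that covers every vertex. We bring $H$ into cubic form by suppressing vertices of degree $2$ and splitting vertices of degree at least $4$. An edge of the matching then corresponds to a path of vertices of degree $2$ that are missed, and such paths can be long. A single matching might miss most vertices of degree $2$, so we choose the matching at random in such a way that each edge has probability exactly $\frac13$. For a vertex set $W$ let $\partial W$ be the set of edges with exactly one end in $W$. Edmonds' perfect matching polytope theorem (1965) states that, for a loopless multigraph $M$ with an even number of vertices, a vector $x\in\mathbb{R}^{E(M)}$ is a convex combination of incidence vectors of perfect matchings if and only if $x\ge0$, $\sum_{g\in\partial\{v\}}x_g=1$ for every vertex $v$, and $\sum_{g\in\partial W}x_g\ge1$ for every $W$ of odd size.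

\begin{lemma}\label{lem:random}
Let $H$ be a $2$-edge-connected graph that is not a cycle. There is a random even subgraph $Y$ of $H$ such that $Y$ always covers all vertices of degree at least $3$, the vertices missed by $Y$ always induce a forest, and each vertex of degree $2$ is missed with probability $\frac13$.
\end{lemma}

\begin{proof}
\emph{Suppression.} A \emph{branch} of $H$ is a path, or a cycle with a distinguished vertex counted as both ends, whose ends have degree at least $3$ and whose inner vertices have degree $2$. Since $H$ is connected, has minimum degree at least $2$ and is not a cycle, extending an edge in both directions through vertices of degree $2$ leads to vertices of degree at least $3$. So every edge lies on exactly one branch, and every vertex of degree $2$ is an inner vertex of exactly one branch. Replacing each branch by one edge gives a connected multigraph $M$ with minimum degree at least $3$, possibly with loops. It has no bridge, since the edges on the branch of a bridge of $M$ would be bridges of $H$.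

\emph{Splitting.} Suppose that a connected bridgeless multigraph has a vertex $v$ of degree $d\ge4$. Take a cycle through $v$, possibly a loop or a pair of parallel edges, and let $\eta_1,\eta_2$ be the two edge-ends at $v$ that it uses. Replace $v$ by two vertices $v',v''$ joined by a new edge $g$; attach $\eta_1$ and one other edge-end different from $\eta_2$ to $v'$, and all remaining edge-ends, including $\eta_2$, to $v''$. The degrees of $v'$ and $v''$ are $3$ and $d-1\ge3$. The new multigraph is connected. The edge $g$ is not a bridge, because the cycle has become a path from $v'$ to $v''$ that avoids $g$. No other edge is a bridge, because it would remain one after contracting $g$. The sum of $d(u)-3$ over all vertices $u$ drops by $1$. Starting from $M$ and repeating, we reach a connected bridgeless cubic multigraph $M^*$. It has no loop, since the third edge at a loop would be a bridge. Each vertex $v$ of $M$ has become a set $V_v$ of vertices of $M^*$, and the new edges form a spanning tree on each $V_v$; the other edges of $M^*$, called \emph{old}, are the edges of $M$.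

\emph{The random matching.} The number of vertices of $M^*$ is even because all degrees are odd. If $|W|$ is odd, then $|\partial W|\equiv 3|W|\pmod2$ is odd, and $|\partial W|\ne1$ because $M^*$ has no bridge; so $|\partial W|\ge3$. By Edmonds' theorem the vector with all entries $\frac13$ is a convex combination of perfect matchings. Taking the coefficients as probabilities, we get a random perfect matching $N$ that contains each edge with probability $\frac13$. Its complement $N^c$ has degree $2$ at every vertex of $M^*$. Let $Y_M$ be the set of old edges in $N^c$. The degree of $v$ in $Y_M$ is $2|V_v|$ minus twice the number of new edges of $N^c$ in $V_v$, so it is even. It is also positive: the new edges of $N^c$ in $V_v$ form a forest, so some vertex of $V_v$ is incident with at most one of them and hence with an old edge of $N^c$.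

Let $Y$ be the union of the branches that correspond to edges of $Y_M$. It is even and covers all vertices of degree at least $3$. A vertex of degree $2$ is missed exactly when its branch corresponds to an edge of $N$, which has probability $\frac13$. The missed vertices are inner vertices of branches, and these induce disjoint paths.
\end{proof}

\begin{lemma}\label{lem:B}
If the reduction $H$ is not a cycle, then $Q$ has an admissible even subgraph of cost at most $B=\sum_ia_i$, where
\[
a_i=\begin{cases}
\frac14 & \text{if } k_i\ge3,\\[2pt]
\frac13 & \text{if } k_i=2 \text{ and } P_i \text{ is trivial},\\[2pt]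
\frac12 & \text{if } k_i=2 \text{ and } P_i \text{ is nontrivial}.
\end{cases}
\]
\end{lemma}

\begin{proof}
Take $Y$ from Lemma~\ref{lem:random} and lift it by Lemma~\ref{lem:lift}. Each component of $Y$ has at least four vertices by Lemma~\ref{lem:reduction}, so the cost of the lift is at most the sum of the following charges: $\frac14$ for a covered vertex of $H$, $\frac12$ for a missed trivial vertex, $1$ for a missed nontrivial vertex. The expected charge is $\frac14$ if $k_i\ge3$, and for $k_i=2$ it is $\frac23\cdot\frac14+\frac13\cdot\frac12=\frac13$ or $\frac23\cdot\frac14+\frac13\cdot1=\frac12$. Some outcome has total charge at most the expectation $B$.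
\end{proof}

In Example~\ref{ex:k23}, suppressing the vertices of degree $2$ in $K_{2,3}$ gives three parallel edges, a perfect matching is one of them, and $Y$ is one of the three $4$-cycles; its cost $\frac32$ equals $2\cdot\frac14+3\cdot\frac13$.

\section{Proof of Proposition~\ref{prop:main}}\label{sec:compare}

Let $W_i=\sum_{v\in P_i}w(v)$, with weights computed in $Q$. We must find an admissible even subgraph of cost less than $\sum_iW_i-2\kappa$. We first bound $W_i$ from below; write $s=|P_i|$ and $k=k_i$, and call a nontrivial part \emph{small} if $s\le\delta$ and \emph{big} if $s\ge\delta+1$.

\begin{lemma}\label{lem:W}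
\begin{enumerate}
\item[(a)] If $P_i$ is trivial, $W_i=\frac12-\kappa(\min\{k,\delta\}-2)\ge\frac12+2\kappa-\kappa k$.
\item[(b)] If $P_i$ is nontrivial, $W_i\ge3\beta$.
\item[(c)] If $P_i$ is big, $W_i\ge1+\kappa$.
\item[(d)] If $P_i$ is small, $W_i\ge\frac32-\kappa-\kappa k$, and $W_i\ge\frac32-\kappa k$ if $\delta=3$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is \eqref{eq:weight}, as the vertex of $P_i$ has degree $k$ in $Q$. Parts (b) and (c) follow from $W_i\ge\beta s$ and \eqref{eq:clique}. For (d), since $Q$ is simple, the degrees of the vertices of $P_i$ sum to at most $s(s-1)+k$, so \eqref{eq:wlower} gives $W_i\ge\psi(s)-\kappa k$ with $\psi(s)=\frac s2-\kappa s(s-3)$. The function $\psi$ is concave, so on $[3,\delta]$ it is at least the smaller of $\psi(3)=\frac32$ and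
\[
\psi(\delta)=\frac{\delta\bigl(D-(\delta-1)(\delta-3)\bigr)}{2D}=\frac{\delta(3\delta-4)}{2D}=\frac{3D-(\delta-3)}{2D}=\frac32-\frac{\delta-3}{2D}.
\]
This is at least $\frac32-\kappa$, and it equals $\frac32$ if $\delta=3$.
\end{proof}

\subsection*{The reduction is a cycle}
Lift $Y=E(H)$, which has cost $1$. All $k_i$ equal $2$, so $W_i\ge\frac12$ for every part: by (a) for trivial parts, by (c) for big parts, and by (d) for small parts, as $\frac32-3\kappa\ge\frac9{10}$. Since $h\ge4$, we get $\sum_iW_i-2\kappa\ge2-\frac25>1$.

\subsection*{Mixing the two bounds}
From now on $H$ is not a cycle, so some $k_i$ is at least $3$. Neither bound compares well with the weights in every case. The bound $A$ charges $1$ to a trivial part with $k=2$, whose weight is $\frac12$. The bound $B$ charges $\frac14$ to a trivial part with $k\ge\delta$, whose weight is $\beta<\frac1\delta$, and this is less than $\frac14$ when $\delta\ge4$. But the smaller of $A$ and $B$ is at most any weighted mean of the two. So by Lemmas~\ref{lem:A} and~\ref{lem:B}, for every $\lambda\in[0,1]$ there is an admissible even subgraph $X$ of $Q$ with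
\[
\operatorname{cost}(X)\le\lambda A+(1-\lambda)B=\sum_i\varphi_i-\lambda,\qquad \varphi_i=(1-\lambda)a_i+\lambda\,\frac{4-k_i}2 ,
\]
and it suffices to find $\lambda$ with
\begin{equation}\label{eq:goal}
\sum_i(W_i-\varphi_i)>2\kappa-\lambda .
\end{equation}
The natural choice is $\lambda=2\kappa$: then $\varphi_i$ decreases by $\kappa$ with each unit of $k_i\geq 3$, as the weight of a trivial part does, and the right side of \eqref{eq:goal} vanishes. The constraint comes from trivial parts with $k=2$, which can be arbitrarily numerous; for them $\varphi_i=\frac13+\frac23\lambda$ is at most $W_i=\frac12$ only if $\lambda\le\frac14$. By \eqref{eq:kappa}, $2\kappa<\frac14$ holds exactly when $\delta\ge5$, so $\delta=4$ and $\delta=3$ need other choices.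

\subsection*{The case $\delta\ge5$}
Take $\lambda=2\kappa$, so $\varphi_i=(1-2\kappa)a_i+4\kappa-\kappa k$, and recall $\kappa<\frac18$. We show $\varphi_i<W_i$ for every $i$, which gives \eqref{eq:goal}.
\begin{itemize}
\item Trivial, $k=2$: $\varphi_i=\frac13+\frac43\kappa<\frac12=W_i$.
\item Trivial, $k\ge3$: $\varphi_i=\frac14+\frac72\kappa-\kappa k<\frac12+2\kappa-\kappa k\le W_i$, because $\frac32\kappa<\frac14$.
\item Nontrivial: $a_i\le\frac12$ gives $\varphi_i\le\frac12+3\kappa-\kappa k$. For a small part this is less than $\frac32-\kappa-\kappa k\le W_i$, because $4\kappa<1$. For a big part, $k\ge2$ gives $\varphi_i\le\frac12+\kappa<1+\kappa\le W_i$.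
\end{itemize}

\subsection*{The case $\delta=4$}
Here $\kappa=\frac3{22}$ and $\beta=\frac5{22}$. Take the largest permitted value $\lambda=\frac14$, so $\varphi_i=\frac34a_i+\frac{4-k}8$, and the right side of \eqref{eq:goal} is $\frac3{11}-\frac14=\frac4{176}$. Lemma~\ref{lem:W} gives the following, where the fourth row uses $\min\{1+\kappa,\frac32-3\kappa\}=\min\{\frac{25}{22},\frac{24}{22}\}$ and the last row uses (b).
\[
\begin{array}{l|ccc}
\text{part} & \varphi_i\le & W_i\ge & W_i-\varphi_i\ge\\ \hline
\text{trivial},\ k=2 & 1/2 & 1/2 & 0\\
\text{trivial},\ k=3 & 5/16 & 4/11 & 9/176\\
\text{trivial},\ k\ge4 & 3/16 & 5/22 & 7/176\\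
\text{nontrivial},\ k=2 & 5/8 & 12/11 & 82/176\\
\text{nontrivial},\ k\ge3 & 5/16 & 15/22 & 65/176
\end{array}
\]
All differences are nonnegative, and a part with $k\ge3$ contributes at least $\frac7{176}>\frac4{176}$.

\subsection*{The case $\delta=3$}
Here $\kappa=\frac15$ and $\beta=\frac3{10}>\frac14$, so the bound $B$ is below the weight on every part, and we take $\lambda=0$. Now the constant $2\kappa=\frac25$ in \eqref{eq:goal} must be collected from the differences $W_i-a_i$. In the third row below we use $\min\{1+\kappa,\frac32-2\kappa\}=\frac{11}{10}$.
\[
\begin{array}{l|ccc}
\text{part} & a_i & W_i\ge & W_i-a_i\ge\\ \hline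
\text{trivial},\ k=2 & 1/3 & 1/2 & 1/6\\
\text{trivial},\ k\ge3 & 1/4 & 3/10 & 1/20\\
\text{nontrivial},\ k=2 & 1/2 & 11/10 & 3/5\\
\text{nontrivial},\ k\ge3 & 1/4 & 9/10 & 13/20
\end{array}
\]
A single nontrivial part contributes more than $\frac25$. So we may assume that all parts are trivial, that is, $Q=H$. Let $Q$ have $t_2$ vertices of degree $2$ and $t_3$ vertices of degree at least $3$; then $t_2+t_3=h\ge4$, and the left side of \eqref{eq:goal} is $\Sigma=\frac16t_2+\frac1{20}t_3$. If $t_2\ge3$, then $\Sigma\ge\frac12$. If $t_2=2$, then $t_3\ge2$ and $\Sigma\ge\frac13+\frac1{10}=\frac{13}{30}>\frac25$.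

Let $t_2\le1$. A vertex of degree at least $3$ then has a neighbor of degree at least $3$. These two vertices have disjoint neighborhoods because $Q$ is triangle-free, so $h\ge6$. If $t_2=1$, then $t_3\ge5$ and $\Sigma\ge\frac16+\frac14=\frac5{12}>\frac25$. If $t_2=0$ and $h\ge9$, then $\Sigma\ge\frac9{20}>\frac25$.

It remains to treat $t_2=0$ and $h\in\{6,7,8\}$, where we argue directly. All weights equal $\frac3{10}$, so $w(Q)-2\kappa=\frac3{10}h-\frac25\ge\frac75$, and it would suffice to find an admissible even subgraph of cost $1$; we show that one exists. (Since $Q$ is not supereulerian, this means that these cases do not occur.) Take an outcome $Y$ of Lemma~\ref{lem:random}. It misses no vertex, and its components have at least four vertices each. If $Y$ is connected, in particular if $h\le7$, it has cost $1$. Otherwise $h=8$ and $Y$ has two components with four vertices each. In them all degrees are even, positive and at most $3$, so they are $4$-cycles $a_1a_2a_3a_4$ and $b_1b_2b_3b_4$, with indices modulo $4$. A chord of either cycle would create a triangle. As all degrees in $Q$ are at least $3$, every $a_i$ has a neighbor among the $b_j$, and every $b_j$ has a neighbor among the $a_i$.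

Suppose that $Q$ has edges $ab$ and $a'b'$ such that $aa'$ is an edge of the first cycle and $bb'$ is an edge of the second. Replacing $aa'$ and $bb'$ by $ab$ and $a'b'$ turns the two cycles into a Hamilton cycle of $Q$, which has cost $1$. Suppose that there is no such pair. If $ab_j$ is an edge and $aa'$ is an edge of the first cycle, then $a'$ is not adjacent to $b_j$ (triangle) nor to $b_{j\pm1}$ (such a pair), so $b_{j+2}$ is the only neighbor of $a'$ on the second cycle. Choose the labels so that $a_1b_1$ is an edge. Then $b_3$ is the only such neighbor of $a_2$ and of $a_4$, and, applying the rule to the edge $a_2b_3$, $b_1$ is the only such neighbor of $a_1$ and of $a_3$. So $b_2$ has no neighbor among the $a_i$, a contradiction.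

This proves Proposition~\ref{prop:main}, and with it Theorems~\ref{thm:bound} and~\ref{thm:extremal} and Corollary~\ref{cor:conj}. \qed

\begin{thebibliography}{9}

\bibitem{catlin}
P. Catlin, J. Graph Theory 12 (1988).

\bibitem{problem}
\emph{On 2-Factors of Claw-free Graphs}, \texttt{https://www.iti.zcu.cz/domazlice08/slides/yoshimoto.pdf}.

\end{thebibliography}
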